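# Complete multipartite plus extra edges: why this shape can miss the extremal number

## 1. Product graphs, and the guess that one of them is always extremal

Fix an integer $p\ge 2$ and a finite simple graph $L$ with chromatic number $\chi(L)=p+1$. Write $\mathrm{ex}(n,L)$ for the maximum number of edges of a graph on $n$ vertices that does not contain $L$ as a subgraph. In these notes "contains" always means "contains as a not necessarily induced subgraph". An $L$-free graph on $n$ vertices with exactly $\mathrm{ex}(n,L)$ edges is called *extremal* for $L$.

What do extremal graphs look like when $n$ is large? The obvious $L$-free graph is the Turán graph $T_p(n)$, the complete $p$-partite graph on $n$ vertices with class sizes as equal as possible; it is $p$-colorable, so it cannot contain $L$. Let $t_p(n)$ be its number of edges. Among all $p$-partite graphs on $n$ vertices it has the most edges: if two class sizes satisfy $n_1\ge n_2+2$, moving one vertex changes $n_1n_2$ into $(n_1-1)(n_2+1)=n_1n_2+(n_1-n_2-1)>n_1n_2$ and leaves all other terms of the edge count unchanged.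

One can usually put some more edges inside the classes. The natural first answer is that this is all one ever needs to do: take a complete $p$-partite graph with roughly equal classes, add edges inside the classes, and never delete anything. I call a graph with a spanning complete $p$-partite subgraph a *product graph*. Relative to the chosen classes, edges between different classes are *cross edges*.

The guess needs one condition on $L$.

**Definition (decomposition).** The decomposition of $L$ is the family of bipartite graphs spanned by two color classes of proper $(p+1)$-colorings of $L$. It *contains no trees or forests* if in no proper $(p+1)$-coloring of $L$ do two color classes span an acyclic subgraph.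

**Conjecture (the product conjecture, simplest case).** If the decomposition of $L$ contains no trees or forests, then for all sufficiently large $n$ there is an extremal graph for $L$ on $n$ vertices that contains, as a spanning subgraph, a complete $p$-partite graph whose classes all have size $n/p+o(n)$. (So the extremal graph arises from this complete $p$-partite graph by adding edges inside the classes only.)

The problem is taken from the report "Tagungsbericht 41/1999". We are to prove or disprove it. We begin by believing it.

## 2. Odd cycles, the wheel, and the octahedron

First, who satisfies the hypothesis? Take $p=2$.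

An odd cycle does not. In a proper $3$-coloring the third class is nonempty, so two classes span a proper subset of the vertices of a cycle, that is, a union of paths. The wheel $W_4$ (a $4$-cycle plus a hub joined to all of it) does not either: in its only $3$-coloring the hub is alone in its class, and the hub together with one of the other two classes spans a path with three vertices.

The octahedron $O=K_{2,2,2}$ does. Write its vertices as $1,1',2,2',3,3'$, where $x$ and $x'$ are the only non-adjacent pairs. In a proper $3$-coloring every class lies in one of these pairs, so the classes are the three pairs, and any two of them span a $4$-cycle. The decomposition is $\{C_4\}$.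

Let $P_3$ denote the path with three vertices. Which product graphs are octahedron-free?

**Claim 1.** A product graph with two classes $A,B$ of at least four vertices each is $O$-free if and only if neither class contains a $C_4$ and at least one of the classes contains no $P_3$.

*Proof.* If $A$ contains a $C_4$, then this $C_4$ and any two vertices of $B$ give an octahedron; the same holds with $A$ and $B$ exchanged. If both contain a $P_3$, place $1\,2\,1'$ on the path in $A$ and $3\,2'\,3'$ on the path in $B$; all other edges of $O$ are cross edges. Conversely, suppose that $O$ is embedded. If one class receives at least four vertices of $O$, that class contains a $C_4$, because any four vertices of $O$ either are two full pairs, which span a $C_4$, or are of the form $1,1',2,3$ up to symmetry, and then $1\,2\,1'\,3$ is a $C_4$. Otherwise each class receives exactly three vertices, and any three vertices of $O$ contain a $P_3$, since at most one of the three pairs among them is non-adjacent. $\square$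

So the best product graphs put a dense $C_4$-free graph into $A$ and a matching into $B$. Can we profit from deleting cross edges? Let $G$ be an octahedron-free graph on $n$ vertices with $V(G)=A\cup B$. If $G[A]$ contains a $C_4$, then at most one vertex of $B$ is joined to all four of its vertices, so at least $|B|-1$ cross edges are missing. If $G[B]$ contains a $P_3$ and $e(G[A])\ge 3kn$, then at least $k$ cross edges are missing. Indeed, choose vertex-disjoint $P_3$'s in $G[A]$ greedily. When $i<k$ of them have been chosen, removing their $3i$ vertices leaves at least $3kn-3(k-1)n=3n$ edges, and a graph with more than $n/2$ edges on at most $n$ vertices is not a matching, so there is another $P_3$. Each of these $k$ paths misses at least one edge to the $P_3$ in $B$, and these missing edges are distinct.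

This does not prove the conjecture for the octahedron, but it shows where the belief comes from. The graph inside $A$ is very rich, so a configuration forbidden by the classes together occurs in very many places, and the deletions have to kill all of them. A bounded gain is paid for by an unbounded number of deletions.

To break the conjecture we need an $L$ for which the clash between $A$ and $B$ is confined to a bounded number of cross edges, although $A$ is rich.

## 3. A clash between a $C_4$ and a star that four deletions resolve

Notation: $2K_2$ is two disjoint edges, and $2C_4$ is two vertex-disjoint $4$-cycles. For $r\ge1$ let $Wd_r$ be $r$ copies of $C_4$ that share one common vertex, the *center*, and are otherwise disjoint; it has $3r+1$ vertices. Thus $Wd_1=C_4$, and $Wd_2$ has $7$ vertices and $8$ edges. The only cycles of $Wd_r$ are its $r$ four-cycles, all through the center, so $Wd_r$ does not contain $2C_4$.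

Take $p=2$ and suppose we had an $L$ that imposes the following rules on product graphs with classes $A,B$ in which $A$ carries many edges:

1. $A$ contains neither $2C_4$ nor $Wd_r$;
2. $B$ contains neither $2K_2$ nor the star $K_{1,s+1}$;
3. if $A$ contains a $C_4$, then $B$ contains no $P_3$.

By rule 2 the edges of $B$ pairwise meet, so they form a triangle or a star with at most $s$ edges. Rule 3 offers a choice. Either $A$ has a $C_4$, and then $B$ has at most one edge; or $A$ has no $C_4$, and then $B$ may have $s$ edges. A product graph must choose.

Now suppose that the clash of rule 3 really needs the center $w$ of the star to be adjacent to a vertex of a $C_4$ in $A$, whichever vertex of that $C_4$ we select. Then we can have both. If $A$ has a $C_4$ with vertex set $S$, then by rule 1 every $C_4$ of $A$ meets $S$. Delete the four edges between $w$ and $S$ and put the full star into $B$: we lose at most $4+1$ edges and gain $s$. If $A$ has no $C_4$, add $r-1$ edges at one vertex $v$ of $A$; the new $4$-cycles all contain $v$. Delete the single edge $vw$: we lose one edge and gain $r-1$. With $s$ and $r$ large, *every* product graph is improved.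

Rules 1 and 2 make the clash local: all $4$-cycles of $A$ are met by a set $S$ of at most four vertices, and all edges of $B$ pass through one vertex $w$. The result to be proved is this.

**Theorem.** For all integers $p\ge2$ and $K\ge1$ there are a graph $L$ and an $n_0$ such that:

1. $\chi(L)=p+1$, and in no proper $(p+1)$-coloring of $L$ do two color classes span a forest (the decomposition of $L$ contains no trees or forests).
2. For every $n\ge n_0$, every $L$-free graph on $n$ vertices containing a spanning complete $p$-partite graph with all classes of size at least $|V(L)|$ has at most $\mathrm{ex}(n,L)-K$ edges.

In particular, for every $n\ge n_0$, no extremal graph for $L$ contains a spanning complete $p$-partite graph with classes of size $n/p+o(n)$. (Here $n_0$ is raised, if necessary, so that the given error term leaves all classes of size at least $|V(L)|$.) So the conjecture is false for every $p\ge2$; the case $p=2$, $K=1$ already disproves it. Nothing is claimed about the exact value of $\mathrm{ex}(n,L)$, nor about a gap that grows with $n$ for a fixed $L$.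

## 4. Why one complete bipartite core produces a $K_4$

How can a single graph $L$ impose these rules? Rule 3 for $p=2$ says that $L$ must be found whenever $A$ contains a $C_4$ and $B$ contains a $P_3$. The obvious candidate is a large $K_{t,t}$ with a $C_4$ added inside one side and a $P_3$ added inside the other. But an edge of the $C_4$ and an edge of the $P_3$ are completely joined, so this graph contains $K_4$. Its chromatic number is at least $4$, and we need $3$.

So the $C_4$ and the $P_3$ must not be hard-wired into opposite sides of one core. The same graph $L$ has to admit several different splittings $V_A\cup V_B$: one in which $V_B$ is independent and $V_A$ is bipartite, which keeps $\chi(L)=3$, another in which a $C_4$ falls into $V_A$ and a $P_3$ into $V_B$, and one more for each of the other rules.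

The device is a set of switches. Take five disjoint complete bipartite graphs with sides $P_c,Q_c$, $c=0,1,2,3,4$, and no core edges between different values of $c$. Each pair can be placed as $P_c\to A$, $Q_c\to B$, or the other way round, independently of the others. Let pair $0$ be the reference, with $P_0\to A$. An extra edge from $P_2$ to $Q_0$, say, is a harmless cross edge if $P_2\to A$, and becomes an edge inside $B$ if $P_2\to B$. So two disjoint edges between $P_2$ and $Q_0$ encode "no $2K_2$ in $B$": they are invisible until switch $2$ is flipped.

There is a second danger. A copy of $L$ might sit in our improved graph in a sloppy way, with a few vertices of a side placed in the wrong class in order to avoid the gadgets. For instance, a vertex of $P_1$ in $A$ while the rest of $P_1$ is in $B$ and $Q_1$ is in $A$ creates only a star in $A$, and nothing forbids large stars in $A$. The paths $(\delta_0)$ and $(\delta)$ below exist to exclude this: a misplaced vertex completes $r$ of them to a $Wd_r$.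

## 5. The graph $L$: five switches and their gadgets

Fix
$$s=K+5\ge 6,\qquad r=p+K+3\ge 6,\qquad t=p(s+1)+20r .$$

**Core.** For $c=0,1,2,3,4$ take disjoint $t$-sets $P_c,Q_c$, with $P_c$ completely joined to $Q_c$. Take further disjoint $t$-sets $T_3,\dots,T_p$ (none if $p=2$). Each $T_j$ is independent and completely joined to all vertices outside $T_j$. The sets $P_c,Q_c,T_j$ are called *sides*. For each $c$, the $p$ sides $P_c,Q_c,T_3,\dots,T_p$ are pairwise completely joined; call these $p$ sides *component $c$*. For $R\in\{P_c,Q_c\}$ let $\bar R$ be the other one of $P_c,Q_c$.

**Gadgets.** Add the following edges, all gadgets (and all the cycles and paths listed within one gadget) being vertex-disjoint.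

* $(\beta)$ Two $4$-cycles $a_1a_2a_3a_4$ and $b_1b_2b_3b_4$ with $a_i,b_i\in P_i$ for $i=1,\dots,4$.
* $(\gamma_1)$ Vertices $q,q'\in Q_1$, $\pi,\pi'\in P_0$, $y\in P_1$, $y_1,y_2\in Q_0$, with the $4$-cycle $q\pi q'\pi'$ and the edges $yy_1,yy_2,y\pi,y\pi'$. Note that $yq,yq'$ are core edges, so $y$ is adjacent to all four vertices of the $4$-cycle.
* $(\gamma_2)$ Two disjoint edges, each joining a vertex of $P_2$ to a vertex of $Q_0$.
* $(\gamma_3)$ A star $K_{1,s+1}$ with center in $P_3$ and leaves in $Q_0$.
* $(\gamma_4)$ A $Wd_r$ whose center and the $r$ vertices opposite to the center are in $Q_4$, the other $2r$ vertices being in $P_0$.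
* $(\delta_0)$ $r$ disjoint paths $P_3$ inside $P_0$.
* $(\delta)$ For each side $R\in\{P_c,Q_c:1\le c\le4\}$: $r$ disjoint paths $P_3$ with both ends in $R$ and middle vertex in $P_0$.

There is room for this. In $P_0$ we use $2$ vertices for $(\gamma_1)$, $2r$ for $(\gamma_4)$, $3r$ for $(\delta_0)$ and $8r$ for $(\delta)$, in total $13r+2\le t$. In $Q_0$ we use $2+2+(s+1)=s+5\le t$. Each other $P_c$ or $Q_c$ contains at most $3r+1$ gadget vertices: $2r$ for $(\delta)$, at most $2$ for $(\beta)$, and at most $r+1$ for a $(\gamma_i)$, where $r+1$ occurs only in $Q_4$, which has no vertices of $(\beta)$; and $P_1,P_2,P_3$ have at most $2r+4\le 3r+1$. The sides $T_j$ contain no gadget vertices.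

Let $L$ be the resulting graph and $\ell=|V(L)|$.

## 6. Five partitions of $L$

The purpose of the next lemma is to show that $L$ imposes the rules of Section 3 on product graphs. Each pair $(M,D)$ in it is one prohibition, "$M$ in $A$ together with $D$ in $B$".

**Lemma 1.** For each of the following pairs $(M,D)$, the set $V(L)\setminus(T_3\cup\dots\cup T_p)$ has a partition $V_A\cup V_B$ such that $L[V_A]$ is a vertex-disjoint union of $M$ and a forest, and $L[V_B]$ is $D$ plus isolated vertices:
$$(2C_4,\emptyset),\quad (C_4,P_3),\quad (\emptyset,2K_2),\quad(\emptyset,K_{1,s+1}),\quad (Wd_r,\emptyset).$$

*Proof.* Put $P_0\subset V_A$ and $Q_0\subset V_B$. For each $c=1,\dots,4$ put either $P_c\subset V_A$, $Q_c\subset V_B$ (we say "$c$ is true") or $P_c\subset V_B$, $Q_c\subset V_A$ ("$c$ is false"). Partition number $0$ has all $c$ true; partition number $i\in\{1,2,3,4\}$ has only $i$ false. Since $P_c$ and $Q_c$ are always separated, every core edge among these vertices goes between $V_A$ and $V_B$. Hence all edges inside $V_A$ or inside $V_B$ come from gadgets, and as the gadgets are vertex-disjoint we may inspect them one at a time.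

* $(\delta_0)$ gives paths $P_3$ in $V_A$. A path of $(\delta)$ has its middle vertex in $P_0\subset V_A$; it lies in $V_A$ if its side $R$ does, and otherwise both its edges are cross edges.
* $(\beta)$: in partition $0$ all $a_i,b_i$ are in $V_A$, which gives $2C_4$ in $V_A$. In partition $i\ge1$ the vertices $a_i,b_i$ lie in $V_B$ and the others in $V_A$. The edges at $a_i$ and $b_i$ are cross edges, and two disjoint paths $P_3$ remain in $V_A$.
* $(\gamma_1)$: if $1$ is true, then $q,q',y_1,y_2\in V_B$ and $y,\pi,\pi'\in V_A$. The only gadget edges that are not cross edges are $y\pi,y\pi'$, forming the path $\pi y\pi'$ in $V_A$. If $1$ is false, then $q,q',\pi,\pi'\in V_A$ and $y,y_1,y_2\in V_B$. We get the $4$-cycle in $V_A$ and the path $y_1yy_2$ in $V_B$, while $y\pi,y\pi'$ are cross edges.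
* $(\gamma_2)$: cross edges if $2$ is true; if $2$ is false, $P_2$ and $Q_0$ are both in $V_B$, and we get $2K_2$ in $V_B$.
* $(\gamma_3)$: cross edges if $3$ is true; if $3$ is false, we get $K_{1,s+1}$ in $V_B$.
* $(\gamma_4)$: cross edges if $4$ is true; if $4$ is false, $Q_4$ and $P_0$ are both in $V_A$, and we get $Wd_r$ in $V_A$.

In partition $0$, the graph $L[V_A]$ consists of $2C_4$, paths $P_3$ and isolated vertices, and $V_B$ is independent. In partition $1$, $L[V_A]$ consists of one $C_4$, paths and isolated vertices, and the only edges in $V_B$ are those of $y_1yy_2$. In partitions $2$ and $3$, $L[V_A]$ is a union of paths and isolated vertices, and $V_B$ spans $2K_2$, respectively $K_{1,s+1}$, plus isolated vertices. In partition $4$, $L[V_A]$ is $Wd_r$ plus paths and isolated vertices, and $V_B$ is independent. These are the five pairs in the listed order. $\square$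

## 7. Admissible graphs contain no $L$

Now we describe the improved graphs of Section 3 for general $p$, and show that they are $L$-free.

**Definition (admissible graph).** A graph $H$ is *admissible* if there are a partition $V(H)=A\cup B_2\cup\dots\cup B_p$ (classes may be empty) and a set $S\subseteq A$ such that:

* $H[A]$ contains neither $2C_4$ nor $Wd_r$, and every $C_4$ of $H[A]$ meets $S$;
* for each $j$, either $H[B_j]$ is edgeless, or there is $w_j\in B_j$ such that all edges of $H[B_j]$ contain $w_j$, there are at most $s$ of them, and $w_j$ has no neighbor in $S$.

There is no other condition on the cross edges. Note that each $H[B_j]$ has maximum degree at most $s$ and contains no $2K_2$ and no $C_4$.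

*Example.* Let $p=2$. Let $H[A]$ be a single $C_4$ plus isolated vertices, $H[B_2]$ a star with $s$ edges and center $w$ plus isolated vertices, and join $A$ completely to $B_2$ except for one missing edge $vw$, where $v$ is on the $C_4$. This is admissible with $S=\{v\}$: there is only one $4$-cycle in $A$, hence no $2C_4$ and no $Wd_r$, and it meets $S$. If the edge $vw$ is put back, this partition no longer works, because then $w$ is adjacent to every vertex of the $C_4$, and $S$ must contain one of them.

**Lemma 2.** Admissible graphs are $L$-free.

*Proof.* Suppose $H$ is admissible and $\varphi:V(L)\to V(H)$ is an embedding, that is, an injective map taking edges to edges. By *classes* we mean $A,B_2,\dots,B_p$. For each side $R$, the pigeonhole principle gives a class that contains at least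
$$m:=\lceil t/p\rceil\ \ge\ s+1\ \ge\ 7$$
vertices of $\varphi(R)$; choose one and call it $f(R)$. We show first that every side sits essentially where $f$ says, and then read off the gadgets.

**Step (a): $f$ is bijective on each component.** This step is to show that the sides of a component occupy different classes. If two sides of component $c$ had the same class, that class would contain $K_{m,m}\supseteq K_{4,4}\supseteq 2C_4$. This is impossible in $A$, and impossible in $B_j$, which does not even contain $C_4$. So for each $c$, $f$ maps the $p$ sides $P_c,Q_c,T_3,\dots,T_p$ bijectively onto the $p$ classes.

**Step (b): displaced vertices lie in $A$.** This step is to limit the vertices that disobey $f$. Call $x\in R$ *displaced* if $\varphi(x)\notin f(R)$, and let $X\ne f(R)$ be the class of $\varphi(x)$. Take a component containing $R$ (any one, if $R=T_j$). By (a) it has a side $R'\neq R$ with $f(R')=X$, and $R'$ is completely joined to $R$. So $\varphi(x)$ is adjacent to the at least $m\ge s+1$ vertices of $\varphi(R')\cap X$. No vertex of $B_j$ has more than $s$ neighbors in $B_j$, hence $X=A$.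

Consequently, if $f(R)=A$, then no vertex of $R$ is displaced, because its class would be $X=A=f(R)$. So $f(R)=A$ implies $\varphi(R)\subset A$.

**Step (c): $f(P_0)=A$, and there is one $k$ with $\{f(P_c),f(Q_c)\}=\{A,B_k\}$ for all $c$.** This step fixes the reference pair and shows that all five pairs use the same two classes. Suppose $f(P_0)=B_k\ne A$. By (a) some side $R'\in\{Q_0,T_3,\dots,T_p\}$ has $f(R')=A$, and $\varphi(R')\subset A$ by (b). The displaced vertices of $P_0$ are in $A$ by (b) and are joined there to all $t\ge4$ vertices of $\varphi(R')$. Four displaced vertices would give $K_{4,4}\supseteq 2C_4$ in $H[A]$, so at most three are displaced. Each of them spoils at most one of the $r$ disjoint paths of $(\delta_0)$, so at least $r-3\ge2$ of these paths lie wholly in $B_k$. This gives $2K_2$ in $H[B_k]$, a contradiction. Hence $f(P_0)=A$.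

By (a) for component $0$, no $T_j$ has $f(T_j)=A$. By (a) for component $c$, the pair $\{f(P_c),f(Q_c)\}$ is the complement of $\{f(T_3),\dots,f(T_p)\}$ in the set of classes. So it is the same for all $c$, and it contains $A$. Call its other member $B_k$.

**Step (d): no vertex of any $P_c$ or $Q_c$ is displaced.** This step removes the sloppy placements. Let $x\in R\in\{P_c,Q_c\}$ be displaced. By (b), $f(R)\ne A$ and $\varphi(x)\in A$. So by (c), $f(R)=B_k$ and $f(\bar R)=A$; in particular $R\ne P_0$. By (b), $\varphi(\bar R)\subset A$ and $\varphi(P_0)\subset A$. Now $\bar R$ is either a side with index $c\ge1$, or $\bar R=P_0$; it is not $Q_0$, since $R\ne P_0$. By $(\delta)$ in the first case and by $(\delta_0)$ in the second, there are $r$ disjoint paths $P_3$ with both ends in $\bar R$ and middle vertex in $P_0$. None of them contains $x$, because $x\in R$ and $R$ is neither $\bar R$ nor $P_0$. Since $x$ is joined to all of $\bar R$, it forms a $4$-cycle with each path, and these $r$ cycles share only $x$. All their vertices are mapped into $A$, so $H[A]$ contains $Wd_r$, a contradiction.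

**Step (e): reading the gadgets.** This step turns each position of the switches into a contradiction. By (c) and (d), $\varphi(P_0)\subset A$ and $\varphi(Q_0)\subset B_k$, and for each $c=1,\dots,4$ either $\varphi(P_c)\subset A$, $\varphi(Q_c)\subset B_k$ ("$c$ is true") or $\varphi(P_c)\subset B_k$, $\varphi(Q_c)\subset A$ ("$c$ is false"). Either all are true or some $c$ is false.

* If all $c$ are true, $(\beta)$ gives $2C_4$ in $H[A]$, a contradiction.
* If $2$ is false, $(\gamma_2)$ gives $2K_2$ in $H[B_k]$, a contradiction.
* If $3$ is false, $(\gamma_3)$ gives $K_{1,s+1}$ in $H[B_k]$, a contradiction.
* If $4$ is false, $(\gamma_4)$ gives $Wd_r$ in $H[A]$, a contradiction.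
* If $1$ is false, then $q,q'$ and $\pi,\pi'$ are mapped into $A$, so the image of $q\pi q'\pi'$ is a $C_4$ of $H[A]$ and meets $S$. The vertices $y,y_1,y_2$ are mapped into $B_k$, so $H[B_k]$ has edges and both edges of the image of the path $y_1yy_2$ contain $w_k$. Hence $w_k=\varphi(y)$, the only common vertex of these two edges. But $y$ is adjacent in $L$ to all of $q,q',\pi,\pi'$, and the image of one of these is in $S$. So $w_k$ has a neighbor in $S$, a contradiction. $\square$

The last item is where the deletions pay off. The position "$1$ false" is the only one in which $L$ could use both a $C_4$ in $A$ and a star in $B_k$, and there $L$ insists that the middle of the path sees all four vertices of the cycle, so it is defeated by the absence of edges from $w_k$ to $S$.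

## 8. The chromatic number and the decomposition of $L$

Lemma 2 was designed for the improved graphs, but it also yields part 1 of the Theorem, because colorings of $L$ with too little structure would make $L$ itself admissible.

**Step 1: $\chi(L)\le p+1$.** In partition $0$ of Lemma 1, $L[V_A]$ is a disjoint union of $2C_4$ and a forest, so it is bipartite, and $V_B,T_3,\dots,T_p$ are independent. This uses $2+1+(p-2)=p+1$ colors.

**Step 2: $\chi(L)\ge p+1$.** If $L$ had a proper coloring with $p$ colors, take the color classes as $A,B_2,\dots,B_p$ and $S=\emptyset$. All classes are independent, so $L$ is admissible. But $L$ contains itself, contradicting Lemma 2.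

**Step 3: no forest in the decomposition.** Suppose that in some proper $(p+1)$-coloring two classes span a forest. Let $A$ be their union, let $B_2,\dots,B_p$ be the other $p-1$ classes, and let $S=\emptyset$. Then $L[A]$ has no $C_4$, hence no $2C_4$ and no $Wd_r$, and the condition that every $C_4$ meets $S$ holds vacuously. The $B_j$ are independent. So $L$ is admissible, again contradicting Lemma 2. This proves part 1 of the Theorem. $\square$

## 9. Dense $C_4$-free graphs, and forests in graphs with many edges

For part 2 we need two standard facts: one to see that $A$ is rich, one to find the forests of Lemma 1 in it.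

**Fact F1.** $\mathrm{ex}(m,C_4)\ge (m/8)^{3/2}$ for $m\ge8$.

*Proof.* Let $x=\sqrt{m/2}\ge2$ and $N=\lfloor x/2\rfloor\ge1$. By Bertrand's postulate there is a prime $q$ with $N<q\le 2N$, so $x/2< q\le x$. Consider the incidence graph between the $q^2$ points of $\mathbb F_q^2$ and the $q^2$ lines $Y=aX+b$ with $a,b\in\mathbb F_q$. It has $2q^2\le m$ vertices. Each line has $q$ points, so it has $q^3\ge (x/2)^3=(m/8)^{3/2}$ edges. It has no $C_4$, because two distinct points lie on at most one of these lines: if the first coordinates differ, they determine $a$ and then $b$; if they agree, no such line contains both points. Add isolated vertices to reach $m$ vertices. $\square$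

**Fact F2.** A graph with at most $n$ (and at least one) vertices and at least $\ell n$ edges contains every forest on at most $\ell$ vertices.

*Proof.* Repeatedly delete a vertex of degree at most $\ell-1$ as long as there is one. This deletes at most $(\ell-1)n<\ell n$ edges, so a nonempty subgraph of minimum degree at least $\ell$ remains. Order the vertices of the forest so that each has at most one earlier neighbor, and embed them in this order. When a vertex is to be placed, at most $\ell-1$ vertices are in use. If it has an earlier neighbor, the image of that neighbor has at least $\ell$ neighbors, so one of them is free. If it has none, any free vertex will do, and there is one since the subgraph has at least $\ell+1$ vertices. $\square$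

**Lower bound.** Put a $C_4$-free graph with $\mathrm{ex}(\lceil n/p\rceil,C_4)$ edges into a largest class of $T_p(n)$, which has $\lceil n/p\rceil$ vertices. With this class as $A$ and $S=\emptyset$ the result is admissible, so Lemma 2 gives
$$\mathrm{ex}(n,L)\ \ge\ t_p(n)+\mathrm{ex}(\lceil n/p\rceil,C_4).\tag{1}$$

## 10. Every product graph is at least $K$ edges short

We prove part 2 of the Theorem. Let $n\ge n_0$, where $n_0$ depends only on $p$, $K$ and $\ell$ and is chosen in Step 1. Let $G$ be an $L$-free graph on $n$ vertices that contains a spanning complete $p$-partite graph with classes $V_1,\dots,V_p$, all of size at least $\ell$. We must show $e(G)\le \mathrm{ex}(n,L)-K$.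

**Step 1: one class is rich.** The purpose is to find a class in which F2 applies with room to spare. If $e(G)\le t_p(n)+\mathrm{ex}(\lceil n/p\rceil,C_4)-K$, we are done by (1). Otherwise, since there are at most $t_p(n)$ cross edges,
$$\sum_{i} e(G[V_i])\ \ge\ \mathrm{ex}(\lceil n/p\rceil,C_4)-K\ \ge\ \Bigl(\frac{n}{8p}\Bigr)^{3/2}-K ,$$
where the last step is F1 with $m=\lceil n/p\rceil$. Choose $n_0\ge 8p$ so that the right-hand side is at least $2p\ell n$ for all $n\ge n_0$; this is possible because $n^{3/2}$ grows faster than $n$. Then some class, call it $A$, satisfies $e(G[A])\ge2\ell n$. Let the other classes be $B_2,\dots,B_p$.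

**Step 2: the prohibitions.** Here we show that $L$ imposes the rules of Section 3.

*Observation.* Let $(M,D)$ be a pair from Lemma 1. If $G[A]\supseteq M$ and $G[B_j]\supseteq D$ for some $j$, then $G\supseteq L$.

To see this, remove from $A$ the vertices of a copy of $M$. There are at most $\ell$ of them, each in fewer than $n$ edges, so at least $2\ell n-\ell n=\ell n$ edges remain. By F2 the rest of $G[A]$ contains the forest of Lemma 1, which has at most $\ell$ vertices. So $G[A]$ contains the vertex-disjoint union of $M$ and this forest, and we embed $V_A$ there. Embed $V_B$ in $B_j$: the part $D$ on its copy, and the isolated vertices of $L[V_B]$ on arbitrary other vertices, which is possible as $|B_j|\ge\ell$. Embed the independent sets $T_3,\dots,T_p$ into the remaining $p-2$ classes, one in each; each class has at least $\ell\ge t$ vertices. All other edges of $L$ join vertices placed in different classes, and all cross edges are present in $G$.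

Since $G$ is $L$-free and there is at least one $B_j$ (as $p\ge2$), the five pairs give the following.

1. $G[A]$ contains neither $2C_4$ nor $Wd_r$, by the pairs $(2C_4,\emptyset)$ and $(Wd_r,\emptyset)$.
2. Each $G[B_j]$ contains neither $2K_2$ nor $K_{1,s+1}$, by the pairs $(\emptyset,2K_2)$ and $(\emptyset,K_{1,s+1})$. Its edges pairwise meet, so they form a triangle or a star with at most $s$ edges. As $s\ge3$, $e(G[B_j])\le s$.
3. If $G[A]$ contains a $C_4$, then no $G[B_j]$ contains $P_3$, by the pair $(C_4,P_3)$. With item 2, any two edges would be disjoint and would also meet, so $e(G[B_j])\le1$.

In each of the two remaining cases we now construct an admissible $G'$ on the same vertex set with $e(G')\ge e(G)+K$.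

**Step 3: the case that $G[A]$ contains a $C_4$.** The purpose is to gain full stars for four deletions each. Let $S$ be the vertex set of a $C_4$ of $G[A]$. By item 1 there are no two disjoint $4$-cycles, so every $C_4$ of $G[A]$ meets $S$. For every $j$, replace $G[B_j]$ by a star with exactly $s$ edges and center some $w_j\in B_j$ (there is room, since $|B_j|\ge\ell\ge s+1$), and delete the four edges between $w_j$ and $S$. The resulting $G'$ has $G'[A]=G[A]$ and is admissible with this $S$. By Lemma 2 it is $L$-free. For each $j$ we gain $s$ edges and lose at most one edge inside $B_j$, by item 3, and four cross edges. So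
$$e(G')-e(G)\ \ge\ (p-1)(s-4-1)\ \ge\ s-5\ =\ K .$$

**Step 4: the case that $G[A]$ is $C_4$-free.** Here the $B_j$ may already contain $s$ edges each, so the gain must come from $A$. First we need a vertex $v\in A$ with at least $r-1$ non-neighbors in $A\setminus\{v\}$. If there were none, each vertex of $A$ would have at most $r-2$ non-neighbors in $A$ other than itself. Since $|A|\ge\ell\ge2r$, any two vertices of $A$ would then have at least
$$|A|-2-2(r-2)\ \ge\ 2r-2-2r+4\ =\ 2$$
common neighbors in $A$, which gives a $C_4$, a contradiction.

Form $G'$ as follows. Add $r-1$ new edges at $v$ inside $A$, and call the new graph on this class $A'$. For each $j$, replace $G[B_j]$ by a star with exactly $s$ edges and center some $w_j\in B_j$, and delete the edge $vw_j$. Put $S=\{v\}$. We check admissibility.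

Every $C_4$ of $A'$ uses a new edge, since $G[A]$ has no $C_4$. So it contains $v$, that is, it meets $S$; and two $4$-cycles of $A'$ are never disjoint, so $A'\not\supseteq 2C_4$. Moreover $A'\not\supseteq Wd_r$: a $Wd_r$ consists of $r$ edge-disjoint $4$-cycles, each of which needs its own new edge, but there are only $r-1$ new edges. Finally $w_j$ has no neighbor in $S$, and $G'[B_j]$ is a star with $s$ edges. So $G'$ is admissible, hence $L$-free by Lemma 2.

Now count. Inside $A$ we gain $r-1$. For each $j$ we add $s$ edges in $B_j$, lose at most $s$ edges in $B_j$ by item 2, and lose the one cross edge $vw_j$. Hence
$$e(G')-e(G)\ \ge\ (r-1)+(p-1)(s-1)-(p-1)s\ =\ r-p\ =\ K+3\ \ge\ K .$$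

**Step 5: conclusion.** In both cases $G'$ is an $L$-free graph on $n$ vertices, so $e(G)\le e(G')-K\le\mathrm{ex}(n,L)-K$. This proves part 2. Since $K\ge1$, no extremal graph on $n\ge n_0$ vertices contains a spanning complete $p$-partite graph with all classes of size at least $|V(L)|$. Classes of size $n/p+o(n)$ are of this kind once $n$ is large, so the conjecture fails for every $p\ge2$. $\blacksquare$
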